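\title{Radial extremals for the $L^\infty$ estimate of the complex Monge--Amp\`ere operator in the ball}

\begin{abstract}
A smooth plurisubharmonic function $u$ on the closed unit ball of $\mathbb C^n$ that vanishes on the sphere satisfies $\|u\|_{\infty}\le C\|\det(u_{j\bar k})\|_{p}^{1/n}$ for $p>1$. We show that the optimal constant equals the supremum of the same ratio over radial functions, and we express it through a variational problem on an interval. The main step is a Talenti-type comparison theorem for the complex Monge--Amp\`ere operator in the ball. It is proved by estimating the singular values of the restriction operator from the Bergman space of the ball to that of a sublevel set of $u$: from above by the Monge--Amp\`ere masses of the sublevel sets, and from below by Schwarz symmetrization in complex lines. No smooth function attains the optimal constant; among continuous solutions with $L^p$ density it is attained by a radial function.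
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $\mathbb B$ be the unit ball of $\mathbb C^n$ and $\mathbb B_r=\{|z|<r\}$. We write $dV$ for Lebesgue measure, $|E|$ for the measure of a set $E$, and $\omega=|\mathbb B|=\pi^n/n!$. A real function $u$ of class $C^2$ is plurisubharmonic (psh), that is, subharmonic on every complex line, exactly when its complex Hessian $(u_{j\bar k})$, $u_{j\bar k}=\partial^2u/\partial z_j\partial\bar z_k$, is positive semidefinite everywhere. We call $u$ \emph{admissible} if $u\in C^\infty(\overline{\mathbb B})$ is psh, $u=0$ on $\partial\mathbb B$ and $u\not\equiv0$, and we call $f=\det(u_{j\bar k})\ge0$ its \emph{density}. By the strong maximum principle an admissible function is negative in $\mathbb B$, so $\|u\|_\infty$ is the depth of its minimum.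

The depth is controlled by the density. For $p>1$ there is a constant $C$, depending only on $n$ and $p$, such that every admissible $u$ satisfies
\begin{equation}\label{eq:estimate}
\|u\|_{L^\infty(\mathbb B)}\le C\,\|\det(u_{j\bar k})\|_{L^p(\mathbb B)}^{1/n}.
\end{equation}
This estimate is due to Ko{\l}odziej, and for $p=2$ earlier to Cheng and Yau; see \cite[Theorem~3.9]{notes}. The power $1/n$ is forced by the scaling $u\mapsto\lambda u$. For $1<p<\infty$ let $C(n,p)$ be the smallest constant in \eqref{eq:estimate}, that is, the supremum of $\|u\|_\infty/\|\det(u_{j\bar k})\|_p^{1/n}$ over all admissible $u$, and let $C_{\rm rad}(n,p)$ be the supremum over those admissible $u$ that are radial, $u(z)=v(|z|)$. Problem~4 of \cite{notes} asks whether the optimal constant is attained for radial functions, that is, whether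
\[
C(n,p)=C_{\rm rad}(n,p).
\]

Two simple cases suggest the answer yes. If the density is measured in $L^\infty$, say $f\le a$, the comparison principle (recalled in Section~\ref{sec:extremals}) gives $u\ge a^{1/n}(|z|^2-1)$, so the best constant is $1$ and the radial function $|z|^2-1$ attains it. If $n=1$, then $f=\frac14\Delta u$ and $-u(0)=\frac2\pi\int_{\mathbb B}f\log\frac1{|z|}\,dV$, and for a given distribution of values of $f$ this is largest when the large values sit near the center.

The obvious reductions to the radial case do not work. The average $\bar u(z)=\int_{U(n)}u(\gamma z)\,d\gamma$ over the unitary group is radial and has $\bar u(0)=u(0)$, but the concavity of $\det^{1/n}$ on positive semidefinite matrices bounds the density of $\bar u$ from below, and for $n\ge2$ it is an upper bound that we would need. Moreover, the minimum of $u$ need not be at the origin. A holomorphic automorphism $\Theta$ of the ball moves it there, but $u\circ\Theta$ has density $(f\circ\Theta)\,|\det\Theta'|^2$, and this substitution preserves the $L^p$ norm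 of a general density only for $p=1$.

\subsection{Results}
In the variable $x=|z|^{2n}$, the fraction of the volume of $\mathbb B$ enclosed by the sphere through $z$, the radial equation can be integrated. For $0\le g\in L^p(0,1)$ put $G(x)=\int_0^xg$ and
\begin{equation}\label{eq:UJ}
U_g(z)=-\frac1n\int_{|z|^{2n}}^1G(x)^{1/n}\,\frac{dx}x,\qquad J(g)=-U_g(0)=\frac1n\int_0^1G(x)^{1/n}\,\frac{dx}x .
\end{equation}
We shall see in Section~\ref{sec:radial} that $U_g$ is the radial function with zero boundary values and density $g(|z|^{2n})$, and $J(g)$ is its depth. Let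
\[
\Lambda(n,p)=\sup\{J(g): g\ge0,\ \|g\|_{L^p(0,1)}\le1\},\qquad q=\frac p{p-1}.
\]

\begin{theorem}[The optimal constant]\label{thm:constant}
For all $n\ge1$ and $1<p<\infty$,
\[
C(n,p)=C_{\rm rad}(n,p)=\omega^{-1/(np)}\Lambda(n,p)=\Big(\frac{n!}{\pi^n}\Big)^{1/(np)}\Lambda(n,p).
\]
Moreover $q\,e^{-1/p}\le\Lambda(n,p)\le q$, and $\Lambda(1,p)=\Gamma(q+1)^{1/q}$.
\end{theorem}

The proof does not use \eqref{eq:estimate}. It rests on a Talenti-type comparison of an arbitrary admissible $u$ with one radial function. Put $M=\|u\|_\infty$ and, for $0\le s<M$,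
\[
\Omega_s=\{z\in\mathbb B: u(z)<-s\},\qquad V(s)=|\Omega_s|=|\mathbb B_{r_s}|,\qquad m(s)=\int_{\Omega_s}f\,dV ;
\]
the middle equation defines $r_s\in(0,1]$. The sets $\Omega_s$ are open and nonempty, $\Omega_0=\mathbb B$, and for $s'>s$ the closure of $\Omega_{s'}$ lies in $\{u\le-s'\}$, which is a compact subset of $\Omega_s$. The \emph{radially increasing rearrangement} of $u$ is
\[
\widehat u(z)=-\sup\{\sigma\in[0,M): r_\sigma>|z|\},\qquad z\in\mathbb B .
\]
Since $\Omega_s=\bigcup_{\sigma>s}\Omega_\sigma$, it satisfies $\{\widehat u<-s\}=\mathbb B_{r_s}$: each sublevel set is replaced by the centered ball of the same volume. For $0\le f\in L^p(\mathbb B)$ let $f^*$ be the decreasing rearrangement of $f$ on $(0,\omega)$ (see Section~\ref{sec:radial}), and put $g_f(x)=f^*(\omega x)$ and $G_f(x)=\int_0^xg_f$ for $0<x<1$. Thus $g_f(|z|^{2n})$ is the radially decreasing function with the same distribution as $f$.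

\begin{theorem}[Comparison]\label{thm:comparison}
Let $u$ be admissible with density $f$, and let $U=U_{g_f}$. Then $\sigma\le-U|_{|z|=r_\sigma}$ for $0<\sigma<M$; that is, $\widehat u\ge U$. In particular $\|u\|_\infty\le J(g_f)$.
\end{theorem}

Since $J$ is monotone and $J(a)=a^{1/n}$ for a constant $a$, the theorem contains the bound $\|u\|_\infty\le\|f\|_\infty^{1/n}$ found above. It follows from one inequality between the masses and the volumes of the sublevel sets. Let $c_n=\frac2\pi(n!)^{1/n}$, so that $c_n\omega^{1/n}=2$.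

\begin{theorem}[Mass--volume inequality]\label{thm:mass}
For admissible $u$ and $0<\sigma<M$,
\begin{equation}\label{eq:mass}
\int_0^\sigma m(s)^{-1/n}\,ds\le c_n\log\frac1{r_\sigma},
\end{equation}
with the convention $0^{-1/n}=+\infty$.
\end{theorem}

In words: small masses force the sublevel sets to lose volume quickly. Radial functions give equality (Example~\ref{ex:equality}).

It remains to ask whether the supremum is a maximum. Let $\mathcal P$ be the class of $u\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$ with $u=0$ on $\partial\mathbb B$ whose Bedford--Taylor Monge--Amp\`ere measure, normalized to be $\det(u_{j\bar k})\,dV$ for $C^2$ functions, is $f\,dV$ with $f\in L^p(\mathbb B)$; again $f$ is called the density.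

\begin{theorem}[Extremals]\label{thm:extremals}
Let $n\ge1$ and $1<p<\infty$.
\begin{itemize}
\item[(a)] The supremum $\Lambda(n,p)$ is attained by a unique $g_0$, which is nonincreasing and unbounded.
\item[(b)] The constant $C(n,p)$ is not attained by any admissible $u$.
\item[(c)] Every $u\in\mathcal P$ with density $f$ satisfies $\|u\|_\infty\le J(g_f)\le C(n,p)\|f\|_p^{1/n}$. The radial function $U_0=U_{g_0}$ belongs to $\mathcal P$, and equality $\|u\|_\infty=C(n,p)\|f\|_p^{1/n}$ holds for it. Any nonzero extremal in $\mathcal P$ has density equimeasurable with a multiple of $g_0(|z|^{2n})$.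
\end{itemize}
\end{theorem}

\subsection{The method}
Both sides of \eqref{eq:mass} are compared with a third quantity: the rate at which the singular values of the restriction operator $A^2(\mathbb B)\to A^2(\Omega_\sigma)$ between Bergman spaces tend to zero. The masses $m(s)$ force the singular values to decay at least at a rate given by the left side of \eqref{eq:mass} (Section~\ref{sec:upper}). Symmetrization in complex lines shows that products of singular values only decrease when $\Omega_\sigma$ is replaced by the ball $\mathbb B_{r_\sigma}$ (Section~\ref{sec:lower}), and for a ball the rate is given by the right side. Section~\ref{sec:radial} treats radial functions, Section~\ref{sec:one} shows the method in one variable, and Sections~\ref{sec:proofs} and~\ref{sec:extremals} complete the proofs.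

\section{Rearrangements and radial functions}\label{sec:radial}

\subsection{Decreasing rearrangement}
For a measurable $f\ge0$ on a set of finite measure $\mu$, the function $f^*(t)=\inf\{\lambda\ge0:|\{f>\lambda\}|\le t\}$ on $(0,\mu)$ is nonincreasing and \emph{equimeasurable} with $f$: $|\{f^*>\lambda\}|=|\{f>\lambda\}|$ for all $\lambda\ge0$. In particular $\|f^*\|_p=\|f\|_p$. We need two more properties. For measurable $E$,
\begin{equation}\label{eq:HL}
\int_Ef=\int_0^\infty|E\cap\{f>\lambda\}|\,d\lambda\le\int_0^\infty\min\big(|E|,|\{f>\lambda\}|\big)\,d\lambda=\int_0^{|E|}f^* .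
\end{equation}
And rearrangement is a contraction in $L^p$:
\begin{equation}\label{eq:contraction}
\|f_1^*-f_2^*\|_p\le\|f_1-f_2\|_p .
\end{equation}
Indeed, $\int(f_1-f_2)_+^p=p(p-1)\iint_{0<\lambda_2<\lambda_1}(\lambda_1-\lambda_2)^{p-2}\,|\{f_1>\lambda_1\}\setminus\{f_2>\lambda_2\}|\,d\lambda_1d\lambda_2$, and the measure in the integrand is at least $(|\{f_1>\lambda_1\}|-|\{f_2>\lambda_2\}|)_+$, with equality for $f_1^*,f_2^*$, whose superlevel sets are intervals starting at $0$. Exchanging $f_1$ and $f_2$ and adding gives \eqref{eq:contraction}.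

Since $|\{|z|^{2n}<x\}|=\omega x$, we have $\int_{\mathbb B}g(|z|^{2n})\,dV=\omega\int_0^1g\,dx$. Hence for $0\le f\in L^p(\mathbb B)$ and measurable $E\subset\mathbb B$
\begin{equation}\label{eq:gf}
\|f\|_{L^p(\mathbb B)}=\omega^{1/p}\|g_f\|_{L^p(0,1)},\qquad\int_Ef\,dV\le\omega\,G_f\big(|E|/\omega\big).
\end{equation}

\subsection{The radial equation}
Let $u(z)=\chi(\varsigma)$ with $\varsigma=|z|^2$ be of class $C^2$ for $z\neq0$. Then $u_{j\bar k}=\chi'\delta_{jk}+\chi''\bar z_jz_k$, a multiple of the identity plus a matrix of rank at most one with trace $\varsigma\chi''$. The eigenvalues are $\chi'$, $n-1$ times, and $\chi'+\varsigma\chi''=(\varsigma\chi')'$. With $x=\varsigma^n$, so that $dx=n\varsigma^{n-1}d\varsigma$,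
\begin{equation}\label{eq:radialdet}
\det(u_{j\bar k})=(\chi')^{n-1}(\varsigma\chi')'=\frac{\big((\varsigma\chi')^n\big)'}{n\varsigma^{n-1}}=\frac{d}{dx}(\varsigma\chi')^n .
\end{equation}
Suppose that $u$ is admissible, with density $g(|z|^{2n})$. The function $\varsigma\chi'$ equals $\frac12|z|$ times the radial derivative of $u$, so it tends to $0$ at the origin, and it is nondecreasing because $(\varsigma\chi')'$ is an eigenvalue. Hence \eqref{eq:radialdet} integrates to $\varsigma\chi'=G(x)^{1/n}$. As $d\varsigma/\varsigma=dx/(nx)$ and $\chi(1)=0$, a second integration gives $u=U_g$. So every radial admissible function has the form \eqref{eq:UJ}, and $\|u\|_\infty=J(g)$.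

\begin{example}[Equality in Theorem~\ref{thm:mass}]\label{ex:equality}
Let $u=\chi(|z|^2)$ be admissible. Since $\varsigma\chi'$ is nonnegative and nondecreasing, $\chi'>0$ wherever $\chi>-M$. So $\Omega_s=\mathbb B_{r_s}$ with $\chi(r_s^2)=-s$, and $m(s)=\omega G(r_s^{2n})=\omega(\varsigma\chi')^n$ at $\varsigma=r_s^2$. The substitution $s=-\chi(\varsigma)$ gives, for $0\le s_1<s_2<M$,
\[
\int_{s_1}^{s_2}m(s)^{-1/n}\,ds=\omega^{-1/n}\int_{r_{s_2}^2}^{r_{s_1}^2}\frac{d\varsigma}{\varsigma}=c_n\log\frac{r_{s_1}}{r_{s_2}} .
\]
\end{example}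

To go from $g$ to an admissible function we need $U_g$ to be smooth at the origin. Let $\mathcal D$ be the set of $g\in C^\infty([0,1])$ that are positive and constant near $0$.

\begin{lemma}\label{lem:radial}
\begin{itemize}
\item[(i)] For $0\le g_1,g_2\in L^p(0,1)$ with primitives $G_1,G_2$,
\begin{equation}\label{eq:cont}
\|U_{g_1}-U_{g_2}\|_\infty\le\frac1n\int_0^1\big|G_1^{1/n}-G_2^{1/n}\big|\frac{dx}x\le q\,\|g_1-g_2\|_p^{1/n}.
\end{equation}
In particular $|J(g_1)-J(g_2)|\le q\|g_1-g_2\|_p^{1/n}$.
\item[(ii)] The set $\mathcal D$ is dense in $\{g\in L^p(0,1):g\ge0\}$.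
\item[(iii)] For $g\in\mathcal D$ the function $U_g$ is admissible, with density $g(|z|^{2n})$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $|a^{1/n}-b^{1/n}|\le|a-b|^{1/n}$ for $a,b\ge0$, and $|G_1(x)-G_2(x)|\le\|g_1-g_2\|_p\,x^{1/q}$ by H\"older's inequality. Finally $\frac1n\int_0^1x^{1/(nq)-1}dx=q$.

(ii) Truncate $g$ to an interval $(\eta,1-\eta)$, convolve with a nonnegative mollifier of support shorter than $\eta$, and add a small positive constant.

(iii) Here $U_g=\chi(\varsigma)$ with $\varsigma\chi'(\varsigma)=G(\varsigma^n)^{1/n}$. If $g=a$ near $0$, then $G(x)=ax$ there, so $\chi'=a^{1/n}$ and $U_g=a^{1/n}|z|^2+\text{const}$ near the origin. On $(0,1]$ the function $G$ is smooth and positive with $G'>0$. So $U_g\in C^\infty(\overline{\mathbb B})$, it vanishes on $\partial\mathbb B$, the eigenvalues $\chi'$ and $(\varsigma\chi')'$ are positive, and the density is $G'(x)=g(|z|^{2n})$ by \eqref{eq:radialdet}.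
\end{proof}

\begin{proposition}\label{prop:radial}
We have $C_{\rm rad}(n,p)=\omega^{-1/(np)}\Lambda(n,p)$, $\;q\,e^{-1/p}\le\Lambda(n,p)\le q$ and $\Lambda(1,p)=\Gamma(q+1)^{1/q}$.
\end{proposition}

\begin{proof}
The functional $J$ is homogeneous of degree $1/n$, so $\Lambda$ is the supremum of $J(g)/\|g\|_p^{1/n}$ over $g\ge0$, $g\ne0$, and by Lemma~\ref{lem:radial}(i),(ii) it may be taken over $g\in\mathcal D$. For a radial admissible $u=U_g$ the ratio in \eqref{eq:estimate} is $J(g)/(\omega^{1/p}\|g\|_p)^{1/n}$. This is at most $\omega^{-1/(np)}\Lambda$, and by Lemma~\ref{lem:radial}(iii) every $g\in\mathcal D$ occurs. The first equality follows.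

The bound $\Lambda\le q$ is \eqref{eq:cont} with $g_2=0$. For the lower bound let $y\ge0$, $x_0=e^{-ny}$ and $g=x_0^{-1/p}\mathbf 1_{(0,x_0)}$. Then $\|g\|_p=1$, $G(x)=x_0^{-1/p}x$ on $(0,x_0)$ and $G=x_0^{1/q}$ on $(x_0,1)$, so
\[
J(g)=x_0^{-1/(np)}x_0^{1/n}+x_0^{1/(nq)}\,\frac1n\log\frac1{x_0}=e^{-y/q}(1+y).
\]
At $y=q-1$ this equals $q\,e^{-1/p}$, because $(q-1)/q=1/p$. For $n=1$ Fubini's theorem gives $J(g)=\int_0^1g(x)\log\frac1x\,dx$, so by H\"older's inequality and its equality case $\Lambda(1,p)^q=\int_0^1(\log\frac1x)^q\,dx=\int_0^\infty t^qe^{-t}dt=\Gamma(q+1)$.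
\end{proof}

\begin{remark}\label{rem:p1}
For $n=1$ the maximizer is a multiple of $(\log\frac1x)^{q-1}$, which is unbounded, as Theorem~\ref{thm:extremals}(a) asserts for all $n$. For $p=1$ there is no estimate \eqref{eq:estimate}: $g=x_0^{-1}\mathbf 1_{(0,x_0)}$ has $J(g)=1+\frac1n\log\frac1{x_0}$, and a nonincreasing function in $\mathcal D$ equal to $1+x_0^{-1}$ on $[0,x_0]$ and to $1$ on $[2x_0,1]$ has larger $J$ and $L^1$ norm at most $3$.
\end{remark}

\section{One variable, and singular values}\label{sec:one}

\subsection{Level sets in the plane}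
Let $\varphi$ be a continuous function with values in $[-\infty,\infty)$ on an open subset of $\mathbb C$. Suppose that the sets $\{\varphi\le t'\}$ are compact for $t'$ near $t$, and that $\varphi$ is smooth with $\nabla\varphi\ne0$ near $\{\varphi=t\}$. Then $\{\varphi=t\}$ is the smooth boundary of $\{\varphi<t\}$, and by the coarea formula $\mathcal A(t')=|\{\varphi<t'\}|$ is $C^1$ near $t$ with $\mathcal A'(t)=\int_{\{\varphi=t\}}|\nabla\varphi|^{-1}d\ell$. If $L$ is the length of the level set, the isoperimetric inequality for bounded plane open sets with smooth boundary and the Cauchy--Schwarz inequality give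
\begin{equation}\label{eq:levelset}
4\pi\mathcal A(t)\le L^2\le\mathcal A'(t)\int_{\{\varphi=t\}}|\nabla\varphi|\,d\ell .
\end{equation}
The last integral is the outward flux of $\nabla\varphi$ through the level set.

For $n=1$ this proves Theorem~\ref{thm:mass} at once. Take $\varphi=u$ and $t=-s$. By Green's formula the flux is $\int_{\Omega_s}\Delta u=4m(s)$, so $\pi/m(s)\le-V'(s)/V(s)$ whenever $-s$ is a regular value, hence for almost every $s$ by Sard's theorem. As $-\log V$ is nondecreasing, $\pi\int_0^\sigma m^{-1}ds\le\log(V(0)/V(\sigma))=2\log(1/r_\sigma)$, and $c_1=2/\pi$. For $n\ge2$ the flux is still $\int_{\Omega_s}\Delta u$, the integral of four times the trace of the complex Hessian, and the inequality of arithmetic and geometric means bounds it by the density from below, which is the wrong direction. We therefore look for a proof that survives in higher dimension. It uses \eqref{eq:levelset} only for $\varphi=\log|P|$ with $P$ a polynomial in one variable.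

For a bounded Borel set $X\subset\mathbb C$ let $X^\#$ be the open disc centered at $0$ with $|X^\#|=|X|$.

\begin{lemma}\label{lem:monic}
If $P$ is a monic polynomial of degree $j$ in one variable and $X\subset\mathbb C$ is a bounded Borel set, then $\int_X|P|^2\,dV\ge\int_{X^\#}|z|^{2j}\,dV$.
\end{lemma}

\begin{proof}
For $j=0$ both sides equal $|X|$. Let $j\ge1$. We first prove P\'olya's inequality $|\{|P|<\lambda\}|\le\pi\lambda^{2/j}$. Let $\varphi=\log|P|=\sum_{i\le j}\log|z-a_i|$, where the $a_i$ are the zeros of $P$. Away from them $|\nabla\varphi|=|P'/P|$, so \eqref{eq:levelset} applies to all real $t$ outside a finite set. All zeros lie in $\{\varphi<t\}$, and each term $\log|z-a_i|$, being harmonic off $a_i$, has flux $2\pi$. So the flux is $2\pi j$ and $\mathcal A'\ge\frac2j\mathcal A$; that is, $e^{-2t/j}\mathcal A(t)$ is nondecreasing between consecutive exceptional values. Every level set consists of smooth arcs and finitely many points, so it has measure zero and $\mathcal A$ is continuous; hence $e^{-2t/j}\mathcal A(t)$ is nondecreasing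 on $\mathbb R$. If $|a_i|\le a$ for all $i$, then $|P(z)|\ge e^t$ for $|z|\ge e^{t/j}+a$, so $\mathcal A(t)\le\pi(e^{t/j}+a)^2$ and the limit of $e^{-2t/j}\mathcal A(t)$ at $+\infty$ is at most $\pi$. This is P\'olya's inequality with $\lambda=e^t$. Therefore
\[
\int_X|P|^2\,dV=\int_0^\infty|X\cap\{|P|^2\ge\lambda\}|\,d\lambda\ge\int_0^\infty\big(|X|-\pi\lambda^{1/j}\big)_+\,d\lambda=\int_{X^\#}|z|^{2j}\,dV,
\]
the last equality being the first one for $P=z^j$ and the disc $X^\#$.
\end{proof}

\subsection{Singular values}
Let $T$ be a compact operator between infinite-dimensional Hilbert spaces. Its singular values $s_1(T)\ge s_2(T)\ge\cdots$ are the square roots of the eigenvalues of $T^*T$, so they depend only on the quadratic form $h\mapsto\|Th\|^2$. The minimax principle states that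
\begin{equation}\label{eq:minimax}
s_j(T)=\min\{\|T|_Z\|: Z\text{ a closed subspace of codimension at most }j-1\}.
\end{equation}
On the exterior power $\Lambda^N$ of a Hilbert space the inner product is determined by $\langle v_1\wedge\dots\wedge v_N,w_1\wedge\dots\wedge w_N\rangle=\det(\langle v_a,w_b\rangle)$, and $\Lambda^NT$ acts by $v_1\wedge\dots\wedge v_N\mapsto Tv_1\wedge\dots\wedge Tv_N$. Wedges of eigenvectors of $T^*T$ diagonalize $(\Lambda^NT)^*\Lambda^NT=\Lambda^N(T^*T)$, so $\|\Lambda^NT\|=\prod_{j\le N}s_j(T)$. Two consequences follow. Since $\Lambda^N(ST)=\Lambda^NS\,\Lambda^NT$,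
\begin{equation}\label{eq:H}
\prod_{j\le N}s_j(ST)\le\prod_{j\le N}s_j(S)\,s_j(T).
\end{equation}
For orthonormal $e_1,\dots,e_N$ the wedge $e_1\wedge\dots\wedge e_N$ is a unit vector, and $Te_1\wedge\dots\wedge Te_N$ does not change when each $Te_a$ is replaced by its component orthogonal to $Te_1,\dots,Te_{a-1}$. Hence
\begin{equation}\label{eq:G}
\prod_{j\le N}s_j(T)^2\ge\prod_{a\le N}\ \min_{c}\Big\|T\Big(e_a+\sum_{b<a}c_be_b\Big)\Big\|^2 .
\end{equation}
Both facts concern products, so we measure decay through products. For a compact $T$ with $\|T\|\le1$ define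
\[
\operatorname{rate}(T)=\liminf_{N\to\infty}\ \frac{n+1}n\,N^{-1-1/n}\sum_{j\le N}\log\frac1{s_j(T)}\ \in[0,\infty].
\]
Comparison with $\int_0^Nt^{1/n}dt$ shows that $\sum_{j\le N}j^{1/n}$ and $\sum_{j\le N}(j-1)^{1/n}$ are asymptotic to $\frac n{n+1}N^{1+1/n}$. So $\log(1/s_j)\sim cj^{1/n}$ implies $\operatorname{rate}(T)=c$, and $\log(1/s_j)\ge c(j-1)^{1/n}$ for all large $j$ implies $\operatorname{rate}(T)\ge c$. By \eqref{eq:H},
\begin{equation}\label{eq:superadd}
\operatorname{rate}(ST)\ge\operatorname{rate}(S)+\operatorname{rate}(T).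
\end{equation}

For a bounded open $\Omega\subset\mathbb C^n$ the Bergman space $A^2(\Omega)$ is the Hilbert space of holomorphic functions in $L^2(\Omega)$. The mean value inequality on balls gives
\begin{equation}\label{eq:pointwise}
|h(x)|^2\le\frac{\|h\|^2}{\omega\,\operatorname{dist}(x,\partial\Omega)^{2n}},\qquad h\in A^2(\Omega),\ x\in\Omega .
\end{equation}
So if $E$ is a Borel set with compact closure in $\Omega$, Montel's theorem shows that the restriction $A^2(\Omega)\to L^2(E)$ is compact; its norm is at most $1$. If $E$ is open, we may take $A^2(E)$ as the target without changing the singular values.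

\begin{example}[Concentric balls]\label{ex:balls}
The monomials $z^\alpha$ form an orthogonal basis of the Bergman space of every centered ball, and $\int_{\mathbb B_r}|z^\alpha|^2=(r/R)^{2|\alpha|+2n}\int_{\mathbb B_R}|z^\alpha|^2$. So for $r<R$ the singular values of $A^2(\mathbb B_R)\to A^2(\mathbb B_r)$ are the numbers $(r/R)^{|\alpha|+n}$. There are $\binom{n+d}n$ monomials of degree at most $d$, so the $j$th singular value is $(r/R)^{d+n}$ where
\[
\frac{d^n}{n!}\le\binom{n+d-1}n<j\le\binom{n+d}n\le\frac{(d+n)^n}{n!}.
\]
Thus $d+n=(n!\,j)^{1/n}+O(1)$, and the rate is $(n!)^{1/n}\log(R/r)$.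
\end{example}

For radial $u$, Examples~\ref{ex:equality} and~\ref{ex:balls} show that the rate of $A^2(\mathbb B)\to A^2(\Omega_\sigma)$ equals both $\frac\pi2\int_0^\sigma m^{-1/n}ds$ and $(n!)^{1/n}\log(1/r_\sigma)$. For general $u$ we shall show that the rate lies between these two numbers, and this is \eqref{eq:mass}.

\subsection{The disc by hand}\label{sub:hand}
Let $n=1$. To see how the volume limits the rate, let $E$ be a Borel set with compact closure in the unit disc and $|E|=\pi r^2$. Apply \eqref{eq:G} to the restriction $R_E\colon A^2(\mathbb B)\to L^2(E)$ and the normalized monomials $\sqrt{(j+1)/\pi}\,z^j$, $0\le j<N$, in the order of increasing degree. The $j$th factor is $\frac{j+1}\pi$ times the minimum of $\int_E|P|^2$ over monic $P$ of degree $j$. By Lemma~\ref{lem:monic} it is at least $\frac{j+1}\pi\int_{\mathbb B_r}|z|^{2j}=r^{2j+2}$. Hence $\prod_{j\le N}s_j(R_E)\ge\prod_{j\le N}r^j$, and the right side is the product for the disc $\mathbb B_r$: among sets of given area, the centered disc has the smallest products and so the largest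 rate, $\log(1/r)$.

To see how the mass forces decay, take $u=|z|^2-1$, so that $m(0)=\pi$, and pretend not to know the singular values of $T\colon A^2(\mathbb B)\to A^2(\Omega_\tau)$. Introduce the weight $e^{-2ku}$ with $k$ large. It is about $1$ near the boundary and exceeds $e^{2k\tau}$ on $\Omega_\tau$, so
\[
\|Th\|^2\le e^{-2k\tau}\int_{\mathbb B}|h|^2e^{-2ku}\,dV .
\]
This is useful for those $h$ whose weighted norm is not much larger than the plain norm. For $h=z^j$ the integrand $|z|^{2j}e^{2k(1-|z|^2)}$ increases in $|z|$ as long as $|z|^2<j/(2k)$. If $j<2k$, it peaks inside the disc, where the weight is exponentially large. If $j\ge2k$, it is at most $1$ on the disc, so the weighted integral is at most $\pi=(j+1)\|z^j\|^2$. Only about $2k=\frac{2k}\pi m(0)$ monomials are bad: \emph{the mass counts the bad directions}. With $k=j/2$ we get $s_{j+1}(T)^2\le(j+1)e^{-j\tau}$, so $\operatorname{rate}(T)\ge\tau/2=\frac\pi2\tau/m(0)$. The true rate is $\frac12\log\frac1{1-\tau}$, which agrees only to first order in $\tau$. The loss is recovered by cutting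 the descent from level $0$ to level $\sigma$ into thin steps and adding the rates by \eqref{eq:superadd}: since $m(s)=\pi(1-s)$, the sums tend to $\int_0^\sigma\frac{ds}{2(1-s)}=\frac12\log\frac1{1-\sigma}$.

\section{Masses force decay}\label{sec:upper}

Fix an admissible $u$ with density $f$ and a level $0\le s<M$. Put $\varphi=u+s$, so that $-M\le\varphi<0$ on $\Omega_s$. For real $k>0$ and $x\in\Omega_s$ let
\[
\|h\|_k^2=\int_{\Omega_s}|h|^2e^{-2k\varphi}\,dV,\qquad\beta_k(x)=\sup\big\{|h(x)|^2e^{-2k\varphi(x)}:h\in A^2(\Omega_s),\ \|h\|_k\le1\big\}.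
\]
Without monomials we count dimensions with $\beta_k$. If $h_1,\dots,h_N$ are orthonormal for $\|\cdot\|_k$ and $S=\sum_i|h_i(x)|^2$, the function $h=\sum_i\overline{h_i(x)}h_i$ has $h(x)=S$ and $\|h\|_k^2=S$, so
\begin{equation}\label{eq:density}
\sum_{i\le N}|h_i(x)|^2e^{-2k\varphi(x)}\le\beta_k(x).
\end{equation}
Thus $\beta_k$ bounds the number of independent functions per unit volume, and the next lemma bounds $\beta_k$ by the density. The natural scale is $k^{-1/2}$: there the quadratic part of $k\varphi$ has order one and the cubic remainder is negligible.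

\begin{lemma}\label{lem:bergman}
Let $s<s''<M$ and $D=\Omega_{s''}$. Then
\[
\limsup_{k\to\infty}\ \sup_{x\in D}\Big[\Big(\frac\pi{2k}\Big)^n\beta_k(x)-f(x)\Big]\le0 .
\]
\end{lemma}

\begin{proof}
The closure of $D$ is compact in $\Omega_s$ and $\varphi$ is smooth, so there are $\rho_0,C_0>0$ such that for $x\in D$ and $|\zeta|\le\rho_0$ we have $x+\zeta\in\Omega_s$ and
\[
\varphi(x+\zeta)=\operatorname{Re}P_x(\zeta)+\sum_{j,l}\varphi_{j\bar l}(x)\zeta_j\bar\zeta_l+\mathcal E_x(\zeta),\qquad|\mathcal E_x(\zeta)|\le C_0|\zeta|^3,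
\]
where $P_x(\zeta)=\varphi(x)+2\sum_j\varphi_j(x)\zeta_j+\sum_{j,l}\varphi_{jl}(x)\zeta_j\zeta_l$ is a holomorphic polynomial; the subscripts denote derivatives in $z_j,z_l$. Choose unitary coordinates $w$ for $\zeta$ in which the Hermitian form is $\sum_i\lambda_i|w_i|^2$. Since $u$ is psh, $\lambda_i\ge0$; also $\prod_i\lambda_i=f(x)$, and $\lambda_i\le\bar\lambda$ with $\bar\lambda$ independent of $x\in D$.

Fix $R>0$, let $\Delta=\{|w_i|<R/\sqrt k,\ i\le n\}$, and let $k$ be so large that $\sqrt n\,R/\sqrt k\le\rho_0$. On $\Delta$ we have $2k|\mathcal E_x|\le\eta_k:=2C_0n^{3/2}R^3k^{-1/2}$. The terms $\operatorname{Re}P_x$ cost nothing, because they can be absorbed into the holomorphic function: for $h\in A^2(\Omega_s)$ the function $F(\zeta)=h(x+\zeta)e^{-kP_x(\zeta)}$ is holomorphic, $|F(0)|^2=|h(x)|^2e^{-2k\varphi(x)}$, and $|F|^2e^{-2k\sum\lambda_i|w_i|^2}=|h|^2e^{-2k\varphi}e^{2k\mathcal E_x}$. The mean of $|F|^2$ over each torus $\{|w_i|=\rho_i,\ i\le n\}$ is at least $|F(0)|^2$, and the Gaussian factor is constant on these tori. Therefore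
\[
|h(x)|^2e^{-2k\varphi(x)}\int_\Delta e^{-2k\sum\lambda_i|w_i|^2}\,dV\le\int_\Delta|F|^2e^{-2k\sum\lambda_i|w_i|^2}\,dV\le e^{\eta_k}\|h\|_k^2 .
\]
The integral on the left is a product of integrals over discs. With $y_i=2\lambda_iR^2$ the $i$th one equals $\frac\pi{2k}\cdot2R^2\cdot\frac{1-e^{-y_i}}{y_i}$, the quotient being read as $1$ if $y_i=0$. The inequality $(1+y)e^{-y}\le1$ is equivalent to $\frac y{1-e^{-y}}\le1+y$ for $y>0$, so
\[
\Big(\frac\pi{2k}\Big)^n\beta_k(x)\le e^{\eta_k}\prod_i\Big(\lambda_i+\frac1{2R^2}\Big)\le e^{\eta_k}\Big[f(x)+\Big(\bar\lambda+\frac1{2R^2}\Big)^n-\bar\lambda^n\Big].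
\]
The last step holds because $\prod(\lambda_i+\epsilon)-\prod\lambda_i$ is nondecreasing in each $\lambda_i\ge0$. Since $f\le\bar\lambda^n$ on $D$, we let $k\to\infty$ and then $R\to\infty$, uniformly in $x\in D$.
\end{proof}

The lemma cannot hold uniformly up to $\partial\Omega_s$: integrating \eqref{eq:density} gives $\int_{\Omega_s}\beta_k\ge N$ for every $N$. But we only have to count the bad directions, those whose weighted norm is exponentially larger than the plain norm, and these carry almost all their weighted mass away from $\partial\Omega_s$, where the weight is large. A spectral subspace makes this precise.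

\begin{lemma}[One step]\label{lem:step}
Let $0\le s<s'<M$ and let $T\colon A^2(\Omega_s)\to A^2(\Omega_{s'})$ be the restriction. Then $\operatorname{rate}(T)\ge\frac\pi2\,(s'-s)\,m(s)^{-1/n}$.
\end{lemma}

\begin{proof}
Let $\tau=s'-s$, $0<\varepsilon<\tau$ and $\delta>0$. Since $\|h\|^2\le\|h\|_k^2\le e^{2kM}\|h\|^2$, there is a bounded self-adjoint operator $Q_k$ on $A^2(\Omega_s)$ with $\|h\|_k^2=\langle Q_kh,h\rangle$. Let $W$ be its spectral subspace for the interval $(e^{2\varepsilon k},\infty)$. By the spectral theorem $\|h\|_k^2\ge e^{2\varepsilon k}\|h\|^2$ on $W$ and $\|h\|_k^2\le e^{2\varepsilon k}\|h\|^2$ on $W^\perp$.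

\emph{The dimension of $W$.} Let $D=\{\varphi<-\varepsilon/2\}=\Omega_{s+\varepsilon/2}$. On $\Omega_s\setminus D$ the weight is at most $e^{k\varepsilon}$, so for $h\in W$
\[
\int_{\Omega_s\setminus D}|h|^2e^{-2k\varphi}\,dV\le e^{k\varepsilon}\|h\|^2\le e^{-k\varepsilon}\|h\|_k^2 .
\]
Let $h_1,\dots,h_N\in W$ be orthonormal for $\|\cdot\|_k$. Each has weighted mass at least $1-e^{-k\varepsilon}$ on $D$. By \eqref{eq:density} and Lemma~\ref{lem:bergman}, for all large $k$,
\[
N(1-e^{-k\varepsilon})\le\int_D\beta_k\,dV\le\Big(\frac{2k}\pi\Big)^n\int_D\Big(f+\frac\delta{2\omega}\Big)dV\le\Big(\frac{2k}\pi\Big)^n\Big(m(s)+\frac\delta2\Big).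
\]
So there is $k_0$ such that $\dim W\le(2k/\pi)^n(m(s)+\delta)$ for all real $k\ge k_0$.

\emph{The norm of $T$ on $W^\perp$.} On $\Omega_{s'}$ we have $\varphi<-\tau$, so the weight exceeds $e^{2k\tau}$ and $\|Th\|^2\le e^{-2k\tau}\|h\|_k^2\le e^{-2k(\tau-\varepsilon)}\|h\|^2$ for $h\in W^\perp$.

\emph{Conclusion.} Given a large $j$, choose $k=\frac\pi2\big(\frac{j-1}{m(s)+\delta}\big)^{1/n}\ge k_0$. Then $\dim W\le j-1$, and \eqref{eq:minimax} with $Z=W^\perp$ gives $\log(1/s_j(T))\ge k(\tau-\varepsilon)$. Hence $\operatorname{rate}(T)\ge\frac\pi2(\tau-\varepsilon)(m(s)+\delta)^{-1/n}$. Let $\varepsilon,\delta\to0$; if $m(s)=0$, the bound tends to $+\infty$.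
\end{proof}

\begin{proposition}\label{prop:upper}
For $0<\sigma<M$ the restriction $R_\sigma\colon A^2(\mathbb B)\to A^2(\Omega_\sigma)$ satisfies $\operatorname{rate}(R_\sigma)\ge\frac\pi2\int_0^\sigma m(s)^{-1/n}\,ds$.
\end{proposition}

\begin{proof}
For a partition $0=t_0<t_1<\dots<t_l=\sigma$ the operator $R_\sigma$ is the composition of the restrictions $A^2(\Omega_{t_i})\to A^2(\Omega_{t_{i+1}})$. By \eqref{eq:superadd} and Lemma~\ref{lem:step}, $\operatorname{rate}(R_\sigma)\ge\frac\pi2\sum_i(t_{i+1}-t_i)\,m(t_i)^{-1/n}$. Since $f\ge0$, the function $m^{-1/n}$ is nondecreasing with values in $(0,\infty]$. Along dyadic partitions the corresponding step functions therefore increase to $m^{-1/n}$ at its points of continuity, hence almost everywhere, and the sums tend to the integral by monotone convergence.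
\end{proof}

\section{Volume limits decay}\label{sec:lower}

Fix $\rho<1$ and $N\ge1$. For a Borel set $E\subset\mathbb B_\rho$ let $R_E\colon A^2(\mathbb B)\to L^2(E)$ be the restriction and $T_E=R_E^*R_E$, so that $\langle T_Eh,h'\rangle=\int_Eh\overline{h'}\,dV$. Let $\Pi_N(E)=\prod_{j\le N}s_j(R_E)^2$, the product of the $N$ largest eigenvalues of $T_E$. The goal of this section is the following.

\begin{proposition}\label{prop:lower}
If $E\subset\mathbb B_\rho$ is a Borel set with $|E|=|\mathbb B_r|>0$, then $\Pi_N(E)\ge\Pi_N(\mathbb B_r)$ for all $N$.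
\end{proposition}

We use three properties of $\Pi_N$. It is \emph{monotone}: if $E\subset F$, then $\|R_Eh\|\le\|R_Fh\|$ and \eqref{eq:minimax} gives $\Pi_N(E)\le\Pi_N(F)$. It is \emph{unitarily invariant}: $\Pi_N(\gamma E)=\Pi_N(E)$ for $\gamma\in U(n)$, since $h\mapsto h\circ\gamma$ is a unitary operator on $A^2(\mathbb B)$ with $\int_E|h\circ\gamma|^2=\int_{\gamma E}|h|^2$. It is \emph{continuous in measure}: by \eqref{eq:pointwise}, $\big|\|R_Eh\|^2-\|R_Fh\|^2\big|\le C_\rho|E\triangle F|\,\|h\|^2$ with $C_\rho=\omega^{-1}(1-\rho)^{-2n}$, so $|s_j(R_E)^2-s_j(R_F)^2|\le C_\rho|E\triangle F|$ by \eqref{eq:minimax}.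

\subsection{Symmetrization in one complex direction}
The argument of Section~\ref{sub:hand} compared a polynomial with its leading term, and Lemma~\ref{lem:monic} is a statement in one variable. So we order functions by their degree in $z_1$ alone, treat the other variables as parameters, and symmetrize each slice. Write $z=(z_1,z')$. For a bounded Borel set $E\subset\mathbb C^n$ let $E_{z'}=\{z_1:(z_1,z')\in E\}$ and
\[
E^\#=\{(z_1,z'):\pi|z_1|^2<|E_{z'}|\},
\]
so that $(E^\#)_{z'}=(E_{z'})^\#$; for $n=1$ the variable $z'$ is absent and this is the earlier definition. The set $E^\#$ is Borel because $z'\mapsto|E_{z'}|$ is Borel, and $|E^\#|=|E|$ by Fubini's theorem. If $E\subset F$, then $E^\#\subset F^\#$; as $\mathbb B_\rho^\#=\mathbb B_\rho$, subsets of $\mathbb B_\rho$ stay in $\mathbb B_\rho$.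

\begin{lemma}\label{lem:onestep}
If $E\subset\mathbb B_\rho$ is a Borel set, then $\Pi_N(E)\ge\Pi_N(E^\#)$.
\end{lemma}

\begin{proof}
Let $H_j$ be the closed span in $A^2(\mathbb B)$ of the monomials $z^\alpha$ with $\alpha_1=j$. Then $A^2(\mathbb B)=\bigoplus_{j\ge0}H_j$ orthogonally, and the Taylor series shows that each element of $H_j$ has the form $z_1^j\,a(z')$ with $a$ holomorphic on the unit ball of $\mathbb C^{n-1}$. The monomials need not be eigenfunctions of $T_{E^\#}$, but the decomposition is respected: the slices of $E^\#$ are centered discs, on which $z_1^i$ and $z_1^j$ are orthogonal for $i\ne j$, so $\langle T_{E^\#}h,h'\rangle=0$ for $h\in H_i$, $h'\in H_j$, and $T_{E^\#}$ maps each $H_j$ into itself. Diagonalizing the compact self-adjoint operator $T_{E^\#}$ on each $H_j$, we find orthonormal eigenfunctions $e_1,\dots,e_N$ for its $N$ largest eigenvalues $\mu_1,\dots,\mu_N$, each $e_a$ lying in some $H_{j(a)}$. Number them so that $j(1)\le j(2)\le\dots\le j(N)$.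

We apply \eqref{eq:G} to $R_E$ and these test functions. Fix $a$, let $j=j(a)$, and let $h=e_a+\sum_{b<a}c_be_b$. Its component in $H_j$ is $h_j=e_a+\sum_{b<a,\,j(b)=j}c_be_b=z_1^j\,a_h(z')$, and the other terms lie in spaces $H_i$ with $i<j$. So for fixed $z'$ the function $h$ is a polynomial in $z_1$ of degree at most $j$ whose coefficient of $z_1^j$ is $a_h(z')$. By Lemma~\ref{lem:monic}, or trivially if $a_h(z')=0$,
\[
\int_{E_{z'}}|h|^2\ge|a_h(z')|^2\int_{(E^\#)_{z'}}|z_1|^{2j}.
\]
Integrating over $z'$ gives
\[
\|R_Eh\|^2\ge\int_{E^\#}|h_j|^2\,dV=\langle T_{E^\#}h_j,h_j\rangle=\mu_a+\sum_{b<a,\,j(b)=j}\mu_b|c_b|^2\ge\mu_a .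
\]
Hence $\Pi_N(E)\ge\prod_a\mu_a=\Pi_N(E^\#)$.
\end{proof}

\subsection{From all directions to the ball}
For $\gamma\in U(n)$ let $S_\gamma E=\gamma^{-1}\big((\gamma E)^\#\big)$, the symmetrization along the complex lines parallel to $\gamma^{-1}(1,0,\dots,0)$. The coordinate directions alone do not suffice, since they leave every centered polydisc unchanged. With all directions we can approach the ball. This is the one place where the shape of the domain enters: $A^2(\mathbb B)$ splits by degree in every complex direction because $\mathbb B$ is invariant under $U(n)$.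

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
It suffices to treat a compact set $E=K$. Indeed, choose compact $K_i\subset E$ with $0<|K_i|=|\mathbb B_{r_i}|\to|E|$; then $\Pi_N(E)\ge\Pi_N(K_i)\ge\Pi_N(\mathbb B_{r_i})\to\Pi_N(\mathbb B_r)$. Let $\mathcal S$ be the family of sets obtained from $K$ by finitely many operations $S_\gamma$. They lie in $\mathbb B_\rho$, have measure $|K|$, and satisfy $\Pi_N(F)\le\Pi_N(K)$ by Lemma~\ref{lem:onestep} and unitary invariance. By continuity in measure it is enough to find $F_i\in\mathcal S$ with $|F_i\triangle\mathbb B_r|\to0$. We minimize the second moment $I(F)=\int_F|z|^2\,dV$ over $\mathcal S$, extract a limit set, and show that the limit is the ball.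

\emph{Step 1: $\mathcal S$ is precompact in measure.} A weak limit of indicator functions need not be an indicator function, so we need to exclude oscillation. The point is that symmetrization does not increase the volume of $\delta$-neighborhoods. We claim that for bounded Borel $A$ and $\delta>0$
\begin{equation}\label{eq:nbhd}
A^\#+\mathbb B_\delta\subset(A+\mathbb B_\delta)^\# .
\end{equation}
Let $x\in A^\#$ and $b\in\mathbb B_\delta$, and put $R_1=(|A_{x'}|/\pi)^{1/2}>|x_1|$ and $R_2=(\delta^2-|b'|^2)^{1/2}>|b_1|$. The slice $(A+\mathbb B_\delta)_{x'+b'}$ contains $A_{x'}+\{|\zeta|<R_2\}$. The Brunn--Minkowski inequality in the plane, $|X+Y|^{1/2}\ge|X|^{1/2}+|Y|^{1/2}$ for nonempty compact $X,Y$, applied to compact subsets exhausting the measure of the two summands, shows that this slice has area at least $\pi(R_1+R_2)^2>\pi|x_1+b_1|^2$. So $x+b\in(A+\mathbb B_\delta)^\#$.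

Since $\gamma\mathbb B_\delta=\mathbb B_\delta$, \eqref{eq:nbhd} gives $S_\gamma A+\mathbb B_\delta\subset S_\gamma(A+\mathbb B_\delta)$, hence $|S_\gamma A+\mathbb B_\delta|\le|A+\mathbb B_\delta|$, and by induction $|F+\mathbb B_\delta|\le|K+\mathbb B_\delta|$ for $F\in\mathcal S$. For $|b|<\delta$ the sets $F$ and $F+b$ have equal measure and lie in $F+\mathbb B_\delta$, so
\[
|F\triangle(F+b)|=2\big(|F\cup(F+b)|-|F|\big)\le2\big(|K+\mathbb B_\delta|-|K|\big).
\]
The right side does not depend on $F$ and tends to $0$ with $\delta$, because $K$ is compact and so $\bigcap_\delta(K+\mathbb B_\delta)=K$. By the Kolmogorov--Riesz theorem a bounded family in $L^1$ with supports in a fixed ball and uniformly continuous under translation is precompact. This applies to $\{\mathbf 1_F:F\in\mathcal S\}$.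

\emph{Step 2: a limit fixed by all $S_\gamma$.} Choose $F_i\in\mathcal S$ with $I(F_i)\to\inf_{\mathcal S}I$ and $\mathbf 1_{F_i}$ convergent in $L^1$. A subsequence converges almost everywhere, so the limit is $\mathbf 1_{E_\infty}$ for a Borel set $E_\infty\subset\mathbb B_\rho$ with $|E_\infty|=|\mathbb B_r|$ and $I(E_\infty)=\inf_{\mathcal S}I$. For plane sets $|X^\#\triangle Y^\#|=\big||X|-|Y|\big|\le|X\triangle Y|$, so $|S_\gamma A\triangle S_\gamma A'|\le|A\triangle A'|$ by Fubini's theorem. Thus $S_\gamma F_i\to S_\gamma E_\infty$ in measure, and as $S_\gamma F_i\in\mathcal S$ we get $I(S_\gamma E_\infty)\ge I(E_\infty)$ for every $\gamma$.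

On the other hand symmetrization lowers $I$. If $X^\#$ has radius $R$, then $|X\setminus X^\#|=|X^\#\setminus X|$ and $|z_1|\ge R$ off $X^\#$, so
\[
\int_X|z_1|^2-\int_{X^\#}|z_1|^2\ge\int_{X^\#\setminus X}(R^2-|z_1|^2)\ge0,
\]
with equality only if $X=X^\#$ up to a null set. Apply this to the slices of $\gamma E_\infty$; the contribution of $|z'|^2$ to $I$ depends only on the areas of the slices, and $I$ is unitarily invariant. We obtain $I(S_\gamma E_\infty)\le I(E_\infty)$, so equality holds, and it forces
\begin{equation}\label{eq:fixed}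
(\gamma E_\infty)^\#=\gamma E_\infty\quad\text{up to a null set, for every }\gamma\in U(n).
\end{equation}

\emph{Step 3: the limit is radial.} The set $\Sigma=\{\kappa\in U(n):|\kappa E_\infty\triangle E_\infty|=0\}$ is a subgroup. Let $d_\theta=\operatorname{diag}(e^{i\theta},1,\dots,1)$. Sets of the form $A^\#$ are invariant under $d_\theta$, so \eqref{eq:fixed} gives $\gamma^{-1}d_\theta\gamma\in\Sigma$ for all $\gamma$ and $\theta$. Every unitary matrix is unitarily conjugate to a diagonal one, and a diagonal unitary matrix is a product of conjugates of matrices $d_\theta$ by permutation matrices. Hence $\Sigma=U(n)$. With $d\kappa$ the normalized Haar measure, $\iint|\mathbf 1_{E_\infty}(\kappa z)-\mathbf 1_{E_\infty}(z)|\,dV(z)\,d\kappa=0$, so $\mathbf 1_{E_\infty}(z)=\int\mathbf 1_{E_\infty}(\kappa z)\,d\kappa$ for almost every $z$. The right side is a Borel function of $|z|$, because $U(n)$ acts transitively on spheres. So $E_\infty=\{|z|\in\mathcal J\}$ up to a null set, for a Borel set $\mathcal J\subset(0,\rho)$ of positive measure.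

\emph{Step 4: the limit is the ball.} For $n=1$, \eqref{eq:fixed} says that $E_\infty$ is a centered disc. Let $n\ge2$ and let $R>0$ be the essential supremum of $\mathcal J$. By \eqref{eq:fixed} with $\gamma$ the identity, for almost every $z'$ the set $\{z_1:(|z_1|^2+|z'|^2)^{1/2}\in\mathcal J\}$ is a centered disc or empty, up to a null set. Take such $z'$ with $c=|z'|\in(0,R)$; the values $c$ can be taken arbitrarily small. The map $t\mapsto(t^2+c^2)^{1/2}$ is a diffeomorphism of $(0,\infty)$ onto $(c,\infty)$, so $\mathcal J\cap(c,\infty)$ is, up to a null set, an interval with left endpoint $c$ or empty. Its essential supremum is $R$, so it is $(c,R)$. Letting $c\to0$ along a sequence gives $\mathcal J=(0,R)$ up to a null set. In all cases $E_\infty$ is a centered ball of measure $|\mathbb B_r|$, so $|F_i\triangle\mathbb B_r|\to0$.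
\end{proof}

\section{The comparison theorem and the optimal constant}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:mass}]
The set $\Omega_\sigma$ has compact closure in $\mathbb B$, so it lies in some $\mathbb B_\rho$ with $\rho<1$, and $0<r_\sigma<1$. Proposition~\ref{prop:lower} gives $\sum_{j\le N}\log(1/s_j(R_\sigma))\le\sum_{j\le N}\log(1/s_j(R_{\mathbb B_{r_\sigma}}))$ for all $N$. With Proposition~\ref{prop:upper} and Example~\ref{ex:balls},
\[
\frac\pi2\int_0^\sigma m(s)^{-1/n}\,ds\le\operatorname{rate}(R_\sigma)\le\operatorname{rate}(R_{\mathbb B_{r_\sigma}})=(n!)^{1/n}\log\frac1{r_\sigma}.\qedhere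
\]
\end{proof}

The upper limit $\sigma$ in \eqref{eq:mass} is arbitrary, but the lower limit is $0$, because Proposition~\ref{prop:lower} needs the larger domain to be the ball. So we have no differential inequality for the volume, only an integral one. In terms of $\ell(s)=\log(1/r_s)$ and the function $\Phi$ below, a differential inequality $\ell'\ge1/\Phi(\ell)$ could be integrated by separating variables. The monotonicity of $\Phi$ lets us do the same with the integral $y$ on the smaller side of the inequality, which does have a derivative.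

\begin{proof}[Proof of Theorem~\ref{thm:comparison}]
The right side of \eqref{eq:mass} is finite, so $m>0$ almost everywhere on $(0,M)$. Hence $f\not\equiv0$, and $G_f(x)>0$ for $x>0$ since $g_f$ is nonincreasing. Let $\ell(s)=\log(1/r_s)$, a finite nondecreasing function on $[0,M)$, and let
\[
\Phi(t)=2\,G_f(e^{-2nt})^{1/n},\qquad t\ge0,
\]
which is continuous, positive and nonincreasing. The substitution $x=e^{-2nt}$, $|dt|=dx/(2nx)$, gives
\begin{equation}\label{eq:PhiU}
\int_0^{\ell(\sigma)}\Phi(t)\,dt=\frac1n\int_{r_\sigma^{2n}}^1G_f^{1/n}\,\frac{dx}x=-U|_{|z|=r_\sigma}.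
\end{equation}
By \eqref{eq:gf}, $m(s)\le\omega G_f(r_s^{2n})$, and $c_n\omega^{1/n}=2$, so $c_nm(s)^{1/n}\le\Phi(\ell(s))$. Theorem~\ref{thm:mass} then gives, for every $\sigma\in(0,M)$,
\[
\ell(\sigma)\ge\int_0^\sigma\frac{ds}{c_nm(s)^{1/n}}\ge y(\sigma):=\int_0^\sigma\frac{ds}{\Phi(\ell(s))}.
\]
On $[0,\sigma]$ the integrand of $y$ is at most $1/\Phi(\ell(\sigma))$, so $y$ is Lipschitz, $y(0)=0$, and $y'=1/\Phi(\ell)$ almost everywhere. Since $\ell\ge y$ and $\Phi$ is nonincreasing, $\Phi(y)\ge\Phi(\ell)$. Therefore
\[
\int_0^{\ell(\sigma)}\Phi\,dt\ge\int_0^{y(\sigma)}\Phi\,dt=\int_0^\sigma\Phi(y(s))\,y'(s)\,ds=\int_0^\sigma\frac{\Phi(y(s))}{\Phi(\ell(s))}\,ds\ge\sigma .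
\]
With \eqref{eq:PhiU} this is the first claim. The function $-U$ is nonnegative and nonincreasing in $|z|$. So for $z\in\mathbb B$ every $\sigma\in[0,M)$ with $r_\sigma>|z|$ satisfies $\sigma\le-U(z)$, which means $-\widehat u(z)\le-U(z)$. Finally $\sigma\le-U(0)=J(g_f)$ for all $\sigma<M$, so $M\le J(g_f)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
By Theorem~\ref{thm:comparison}, the homogeneity of $J$ and \eqref{eq:gf}, every admissible $u$ satisfies $\|u\|_\infty\le\Lambda\|g_f\|_p^{1/n}=\omega^{-1/(np)}\Lambda\|f\|_p^{1/n}$, with $f\not\equiv0$. So $C_{\rm rad}\le C\le\omega^{-1/(np)}\Lambda$, and Proposition~\ref{prop:radial} gives the rest.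
\end{proof}

\section{Extremals}\label{sec:extremals}

Throughout this section $\Lambda=\Lambda(n,p)>0$.

\subsection{The problem on the interval}

\begin{proof}[Proof of Theorem~\ref{thm:extremals}(a)]
\emph{Existence.} On the cone $\{g\ge0\}\subset L^p(0,1)$ the functional $J$ is concave, because $g\mapsto G(x)$ is linear and $t\mapsto t^{1/n}$ is concave, and it is norm-continuous by \eqref{eq:cont}. So the sets $\{g\ge0,\ J(g)\ge c\}$ are convex and closed, hence weakly closed. As $1<p<\infty$, the space is reflexive, and a maximizing sequence in $\{g\ge0,\ \|g\|_p\le1\}$ has a weakly convergent subsequence. Its limit $g_0$ lies in this set and in $\{J\ge c\}$ for every $c<\Lambda$, so $J(g_0)=\Lambda$. By homogeneity every maximizer has norm $1$.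

\emph{Uniqueness and monotonicity.} The midpoint of two distinct maximizers has $J\ge\Lambda$ by concavity, so it is a maximizer, and it has norm less than $1$ by the strict convexity of $L^p$; this is a contradiction. By \eqref{eq:HL}, $\int_0^xg\le\int_0^xg^*$, so $J(g^*)\ge J(g)$ while $\|g^*\|_p=\|g\|_p$. Uniqueness gives $g_0=g_0^*$. Thus $g_0$ is nonincreasing, and $G_0(x)=\int_0^xg_0>0$ for $x>0$.

\emph{Unboundedness.} Mass placed near $x=0$ contributes to $G(x)$ on almost the whole interval, where the measure $dx/x$ has logarithmically large size; the first variation shows that $g_0$ must respond to this. Perturbations in the direction of nonnegative functions stay in the cone and are enough. Let $h\ge0$ be bounded, $H(x)=\int_0^xh$ and $0<\epsilon\le1$. Then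
\[
\frac{J(g_0+\epsilon h)-J(g_0)}\epsilon\le\Lambda\,\frac{\|g_0+\epsilon h\|_p^{1/n}-1}\epsilon .
\]
By concavity the quotients $\epsilon^{-1}\big((G_0+\epsilon H)^{1/n}-G_0^{1/n}\big)\ge0$ increase to $\frac1nG_0^{1/n-1}H$ as $\epsilon\downarrow0$, so monotone convergence applies on the left. On the right, $\epsilon^{-1}\big((g_0+\epsilon h)^p-g_0^p\big)$ is dominated by the integrable function $p(g_0+h)^{p-1}h$, so $\|g_0+\epsilon h\|_p^p$ has right derivative $p\int g_0^{p-1}h$ at $0$, where its value is $1$. In the limit,
\[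
\frac1{n^2}\int_0^1G_0^{1/n-1}H\,\frac{dx}x\le\frac\Lambda n\int_0^1g_0^{p-1}h\,dx .
\]
By Fubini's theorem the integral on the left is $\int_0^1h(t)\int_t^1G_0^{1/n-1}\frac{dx}x\,dt$. Since $h$ is arbitrary and $G_0^{1/n-1}$ is nonincreasing, for almost every $t$
\[
n\Lambda\,g_0(t)^{p-1}\ge\int_t^1G_0^{1/n-1}\,\frac{dx}x\ge G_0(1)^{1/n-1}\log\frac1t .
\]
So $g_0$ is unbounded.
\end{proof}

By homogeneity, (a) says that $J(g)=\Lambda\|g\|_p^{1/n}$ with $g\ge0$, $g\ne0$ holds only for positive multiples of $g_0$.

\begin{proof}[Proof of Theorem~\ref{thm:extremals}(b)]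
If an admissible $u$ attained $C(n,p)$, then by Theorems~\ref{thm:comparison} and~\ref{thm:constant} and \eqref{eq:gf} we would have $J(g_f)\ge\|u\|_\infty=\Lambda\|g_f\|_p^{1/n}$ with $g_f\ne0$. So $g_f$ would be a positive multiple of $g_0$, hence unbounded. But $f$ is continuous on $\overline{\mathbb B}$, so $g_f$ is bounded.
\end{proof}

\subsection{Continuous solutions}
An upper semicontinuous function is psh if it is subharmonic, or identically $-\infty$, on each complex line; uniform limits of continuous psh functions are psh. We use three facts. The first two are from Bedford--Taylor theory, which attaches to every continuous psh function $v$ on $\mathbb B$ a positive measure $\operatorname{MA}(v)$, equal to $\det(v_{j\bar k})\,dV$ when $v$ is $C^2$.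
\begin{itemize}
\item[(A)] \emph{Continuity.} If continuous psh functions $v_i$ converge uniformly to $v$, then $\operatorname{MA}(v_i)\to\operatorname{MA}(v)$ weakly as measures on $\mathbb B$.
\item[(B)] \emph{Comparison principle.} If $v,w\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$, $v\le w$ on $\partial\mathbb B$ and $\operatorname{MA}(v)\ge\operatorname{MA}(w)$, then $v\le w$ in $\mathbb B$.
\item[(C)] \emph{Smooth solutions} \cite{CKNS}. On a smooth bounded strictly pseudoconvex domain the Dirichlet problem $\det(w_{j\bar k})=f$, with $f>0$ smooth on the closure and smooth boundary data, has a psh solution smooth up to the boundary. In particular every positive $f\in C^\infty(\overline{\mathbb B})$ is the density of an admissible function.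
\end{itemize}
To extend Theorem~\ref{thm:comparison} to $\mathcal P$ we approximate the density by smooth ones. The difficulty is to show that the solutions converge uniformly, and for this the estimate already proved for admissible functions serves as a stability estimate.

\begin{proof}[Proof of Theorem~\ref{thm:extremals}(c)]
Let $u\in\mathcal P$ have density $f\ge0$. Extend $f$ by zero, mollify and add small constants to get positive $f_i\in C^\infty(\overline{\mathbb B})$ with $f_i\to f$ in $L^p(\mathbb B)$. By (C) there are admissible $u_i$ with densities $f_i$.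

\emph{The sequence $(u_i)$ is uniformly Cauchy.} Fix $i,l$ and $\eta>0$. The function $\tilde f=(|f_i-f_l|^2+\eta^2)^{1/2}$ is smooth and positive; let $w$ be admissible with density $\tilde f$. For Hermitian $A>0$ and $B\ge0$, with $\nu_1,\dots,\nu_n\ge0$ the eigenvalues of $A^{-1/2}BA^{-1/2}$,
\[
\det(A+B)=\det A\prod_a(1+\nu_a)\ge\det A\Big(1+\prod_a\nu_a\Big)=\det A+\det B .
\]
The complex Hessian of $u_i$ is positive definite, being semidefinite with positive determinant. So $u_i+w$ has density at least $f_i+\tilde f\ge f_l$, and (B) gives $u_i+w\le u_l$, that is, $u_i-u_l\le\|w\|_\infty$. The same holds with $i$ and $l$ exchanged. By Theorem~\ref{thm:constant},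
\[
\|u_i-u_l\|_\infty\le\|w\|_\infty\le C(n,p)\big(\|f_i-f_l\|_p+\eta\,\omega^{1/p}\big)^{1/n},
\]
and we let $\eta\to0$.

\emph{The limit is $u$.} The uniform limit is continuous on $\overline{\mathbb B}$, psh, zero on $\partial\mathbb B$, and by (A) its Monge--Amp\`ere measure is the weak limit of $f_i\,dV$, namely $f\,dV$. By (B), applied in both directions, it equals $u$.

\emph{The estimate and the equality case.} By \eqref{eq:contraction}, $g_{f_i}\to g_f$ in $L^p(0,1)$. Theorem~\ref{thm:comparison} gives $\|u_i\|_\infty\le J(g_{f_i})$, and by \eqref{eq:cont} we may pass to the limit: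
\[
\|u\|_\infty\le J(g_f)\le\Lambda\|g_f\|_p^{1/n}=C(n,p)\|f\|_p^{1/n}.
\]
If $u\not\equiv0$ is extremal, then $f\ne0$ and the second inequality is an equality, so $g_f$ is a positive multiple of $g_0$. As $f$ is equimeasurable with $g_f(|z|^{2n})$, this is the last claim.

\emph{The function $U_0$.} By Lemma~\ref{lem:radial} choose $g_i\in\mathcal D$ with $g_i\to g_0$ in $L^p(0,1)$. The admissible functions $U_{g_i}$ converge uniformly on $\overline{\mathbb B}$ to $U_0$ by \eqref{eq:cont}, so $U_0\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$ and $U_0=0$ on $\partial\mathbb B$. Their densities $g_i(|z|^{2n})$ converge to $f_0=g_0(|z|^{2n})$ in $L^p(\mathbb B)$, so $\operatorname{MA}(U_0)=f_0\,dV$ by (A), and $U_0\in\mathcal P$. Since $\|f_0\|_p=\omega^{1/p}$, we have $\|U_0\|_\infty=J(g_0)=\Lambda=C(n,p)\|f_0\|_p^{1/n}$.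
\end{proof}

\begin{thebibliography}{9}

\bibitem{CKNS}
Caffarelli, Kohn, Nirenberg and Spruck, Comm. Pure Appl. Math. \textbf{38} (1985).

\bibitem{notes}
\emph{Minicourse on Pluripotential Theory},
\texttt{http://gamma.im.uj.edu.pl/\textasciitilde{}blocki/events/ln-vienna.pdf}.

\end{thebibliography}
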